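# Vertices of out-degree $k$ in minimally $k$-strong digraphs

## 1. A block of $k$ vertices with exactly $k$ exits

All digraphs here are finite, without loops and without multiple arcs. Fix an integer $k\ge 2$ and take $k$ vertices
$$L=\{w_1,\dots,w_{k-2},\,y_1,\,y_2\}.$$
Put in all arcs between distinct vertices of $L$, except the $k-2$ arcs $w_r\to y_1$. Outside $L$ place $k$ further vertices $s_1,s_2,h_1,\dots,h_{k-2}$, the exits, with arcs $u\to s_1$ and $u\to s_2$ for every $u\in L$, and one arc $w_r\to h_r$ for each $r$. There are no other arcs leaving $L$.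

For $k=3$ the block is $L=\{w,y_1,y_2\}$ with inner arcs $y_1y_2,\ y_2y_1,\ y_1w,\ y_2w,\ wy_2$ (the arc $wy_1$ is missing) and exits $s_1,s_2,h$. Here $w$ has out-neighbors $y_2,s_1,s_2,h$, and $y_1$ has out-neighbors $y_2,w,s_1,s_2$, and $y_2$ has out-neighbors $y_1,w,s_1,s_2$. So all three have out-degree $4=k+1$. For $k=2$ there are no $w$'s, no arc is missing, and the exits are $s_1,s_2$.

In general the block has these features.

1. Every vertex of $L$ has out-degree $k+1$: for $w_r$ we count $(k-3)+1+2+1$ (other $w$'s, $y_2$, the two $s$'s, $h_r$), and for $y_a$ we count $(k-1)+2$.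
2. The set $L$ has exactly $k$ out-neighbors.
3. The exit $h_r$ has only one in-neighbor in $L$, namely $w_r$.
4. Inside $L$, the vertex $y_1$ has one in-neighbor ($y_2$), and every other vertex has $k-1$ in-neighbors.

What is this for? Put the block into a large digraph that must stay strongly connected whenever fewer than $k$ vertices are deleted. By features 2 and 3 the arc $w_rh_r$ is indispensable: without it, $L$ has only $k-1$ out-neighbors, and deleting them traps $L$. This happens even though $w_r$ has $k+1$ outgoing arcs and $h_r$ may have enormous in-degree. The arc is needed for a reason that no degree shows. We shall chain many such blocks together and obtain a digraph in which every arc is indispensable and yet very few vertices have out-degree exactly $k$. Later, sets with exactly $k$ out-neighbors will also be the tool for the opposite task, proving that such vertices cannot be too few.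

## 2. Minimally $k$-strong digraphs and the conjectured number of vertices of out-degree $k$

**Definition.** For $k\ge1$, a digraph $D=(V,A)$ is $k$-strong if $|V|\ge k+1$ and for every $F\subseteq V$ with $|F|<k$ the digraph $D-F$ is strongly connected. It is minimally $k$-strong if it is $k$-strong but $D-a$ is not $k$-strong for every arc $a\in A$.

We write $d^+(v)$ and $d^-(v)$ for out- and in-degree. In a $k$-strong digraph every out-degree is at least $k$: if $d^+(v)<k$, delete the out-neighbors of $v$; at least one vertex besides $v$ remains, and $v$ reaches nothing. Reversing all arcs keeps a digraph $k$-strong, so every in-degree is at least $k$ as well. In particular, an arc whose tail has out-degree $k$, or whose head has in-degree $k$, can never be removed.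

Two examples. The complete digraph on $k+1$ vertices is minimally $k$-strong, and all its vertices have out-degree $k$. More generally, for $n\ge k+1$ take the vertices $0,\dots,n-1$ modulo $n$ with arcs $i\to i+1,\dots,i+k$. After deletion of at most $k-1$ vertices, among the $k$ vertices following $i$ one survives, so from any survivor we can step to the next survivor in cyclic order, and hence walk through all survivors. The digraph is $k$-strong, and it is minimal because all out-degrees are $k$. In these examples all $n$ vertices have out-degree $k$. The interesting question is how few there can be.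

For $k=1$ the answer is disappointing: replace each edge of a path on $n\ge4$ vertices by two opposite arcs. This is minimally $1$-strong and has only two vertices of out-degree $1$. So let $k\ge2$ from now on. It is known (Mader) that a minimally $k$-strong digraph on $n$ vertices then has at least $\frac13\sqrt{\frac n{k+1}}$ vertices of out-degree $k$. The problem, from "Digraphs: Theory, Algorithms and Applications" (http://www.cs.rhul.ac.uk/books/dbook/mainNP.pdf), is to prove or disprove the following.

**Conjecture (Mader).** Let $k\ge2$. Every minimally $k$-strong digraph on $n$ vertices contains at least $\frac{n-k}{k+1}+k$ vertices with out-degree equal to $k$.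

For a minimally $k$-strong digraph $D$ let $X=X(D)$ be the set of its vertices of out-degree $k$. The results are these.

**Theorem 1.** Let $k\ge2$, $t\ge1$. There is a minimally $k$-strong digraph $D_{k,t}$ with $n=6k-5+t(k^2+2k+4)$ vertices and $|X|=4t+3k-3$ if $k\ge3$ (and $|X|=4t+5$ if $k=2$). For $k\ge3$,
$$\Big(\frac{n-k}{k+1}+k\Big)-|X|=\frac{t\,k(k-2)-(2k^2-6k+2)}{k+1},\tag{1}$$
which is positive for all $t\ge2$ (and for $k=3$, $t=1$: $n=32$, $|X|=10<10.25$) and tends to $\infty$ with $t$. Hence the conjecture fails for every $k\ge3$, by an unbounded amount.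

**Theorem 2.** Let $D$ be minimally $k$-strong on $n$ vertices.
(a) If $k\ge3$, then $n\le\frac{k^2+2k+2}{2}|X|+k(k+1)^2$.
(b) If $k=2$, then $n\le3|X|+6$ when $n>36$, and $n\le3|X|+30$ always.

**Corollary.** Let $\rho_k=\liminf_n\min|X|/n$, the minimum being over minimally $k$-strong digraphs on $n$ vertices. Then $\rho_2=\frac13=\frac1{k+1}$, and for $k\ge3$
$$\frac{2}{k^2+2k+2}\le\rho_k\le\frac4{k^2+2k+4}<\frac1{k+1}.$$

The minimum makes sense for every $n\ge k+1$: start from the complete digraph and delete arcs as long as it stays $k$-strong. The Corollary says that the right order of magnitude of the minimum is $n/k^2$, that the $\sqrt n$ bound improves to a linear bound which is sharp up to a factor less than $2$, and that the conjecture is asymptotically right exactly for $k=2$. For $k=2$ it is correct up to an additive constant; whether the exact inequality $|X|\ge\frac{n+4}{3}$ holds for $k=2$ is not settled here, since for $n>36$ we prove $|X|\ge\frac n3-2$.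

## 3. The arc budget of a chain of blocks

Before building $D_{k,t}$, let us see which shape could beat the slope $\frac1{k+1}$. Chain blocks $L^1,\dots,L^N$; each $L^i$ sends all its vertices to two sources $s^i_1,s_2^i$, which thus get in-degree $k$. Each source has out-degree $k+1$ and feeds later blocks. Arcs from sources that the blocks cannot absorb go to extra vertices $x$, each with in-degree $k$ and out-degree $k$; these $x$'s will be the vertices of out-degree $k$. To make the arcs into blocks, sources and $x$'s indispensable for free, we keep in-degrees there equal to $k$. A fixed set $H$ of $k$ hubs closes the cycle. The number of $x$'s is dictated by arithmetic.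

The sensible first try is to take each block complete, with all inner arcs present. Then every block vertex has $k-1$ in-neighbors inside and can take one arc from a source, so a block absorbs $k$ source arcs. Its two sources emit $2(k+1)$ arcs, so $k+2$ arcs per block are left over. Ignoring boundary effects, $N=kt$ blocks force $(k+2)t$ vertices $x$ among about $kt(k+2)+(k+2)t=(k+1)(k+2)t$ vertices. The share of $x$'s is exactly $\frac1{k+1}$: the conjectured slope, with nothing gained. (This is only bookkeeping; we do not need such a digraph.)

Now omit the $k-2$ arcs $w_r\to y_1$, as in Section 1. By feature 4 a block absorbs $(k-1)+(k-1)=2k-2$ source arcs, only $2(k+1)-(2k-2)=4$ are left over per block, and $kt$ blocks force $4t$ vertices $x$. Their share is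
$$\frac{4t}{kt(k+2)+4t}=\frac4{k^2+2k+4},$$
which is smaller than $\frac1{k+1}$ exactly when $4k+4<k^2+2k+4$, that is, when $k>2$. For $k=2$ no arc is omitted and the two counts agree. What has to be checked is that the starved block can still be reached and left after any $k-1$ deletions.

## 4. The digraph $D_{k,t}$

Put $N=kt$ and $m=4t+3k-3$. The vertices are:

- the hubs $H=\{h_1,\dots,h_k\}$;
- the sources $s_1^j,s_2^j$ for $2-k\le j\le N$; those with $j\le0$ are called initial;
- for $1\le i\le N$, the block $L^i=\{w^i_1,\dots,w^i_{k-2},y^i_1,y^i_2\}$;
- the vertices $x_1,\dots,x_m$.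

There are $2(k-1)$ initial sources, so
$$n=k+2(k-1)+N(k+2)+m=6k-5+t(k^2+2k+4).$$
The arcs are of seven types.

1. $h\to s$ for all $h\in H$ and all initial $s$.
2. Inside $L^i$: all arcs between distinct vertices except $w^i_r\to y^i_1$.
3. $u\to s_1^i$ and $u\to s_2^i$ for all $u\in L^i$, $1\le i\le N$.
4. $w_r^i\to h_r$ for $1\le r\le k-2$ and $1\le i\le N$.
5. For each $i\in\{1,\dots,N\}$: each of the $k-1$ vertices $s_1^{i-l}$ $(1\le l\le k-1)$ sends an arc to $y_1^i$; the $k-1$ vertices $s_2^{i-l}$ $(1\le l\le k-1)$ send one arc each to the $k-1$ vertices of $L^i\setminus\{y_1^i\}$, bijectively.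
6. Each initial source sends $k$ arcs to distinct $x$'s. Each $s^j_a$ with $j\ge1$ sends $k+1-\min(k-1,N-j)$ arcs to distinct $x$'s. Every $x$ receives exactly $k$ of these arcs.
7. $x_p\to h$ for all $p$ and all $h\in H$.

In type 5 the indices $i-l$ are at least $2-k$, so the sources exist. Note that a source sends at most one arc into each block, and only into blocks $L^i$ with $i>j$.

**Step: type 6 can be realized.** This step shows that the numbers of arcs match. The initial sources send $2(k-1)k$ arcs to the $x$'s. A source $s^j_a$ sends an arc of type 5 to $L^i$ for those $i=j+l\le N$ with $1\le l\le k-1$ and $i\ge1$: that is $\min(k-1,N-j)$ arcs if $j\ge1$, and $j+k-1$ arcs if $j\le0$ (here $N\ge k$). In total type 5 has $N(2k-2)$ arcs, of which the initial sources send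
$$2\sum_{j=2-k}^{0}(j+k-1)=2\big(1+2+\dots+(k-1)\big)=k(k-1).$$
The $2N$ non-initial sources are prescribed out-degree $k+1$, so they send
$$2N(k+1)-\big(N(2k-2)-k(k-1)\big)=4N+k(k-1)$$
arcs to the $x$'s. Altogether the $x$'s receive $2k(k-1)+4kt+k(k-1)=k(4t+3k-3)=km$ arcs. List these $km$ arc-stubs source by source and assign them cyclically to $x_1,\dots,x_m$. Each $x$ gets exactly $k$. Each source has at most $k+1\le m$ stubs, and they are consecutive, so no source hits the same $x$ twice.

For $k=3$, $t=1$: $N=3$, $m=10$, and there are $3$ hubs, $10$ sources, $3$ blocks of size $3$ and $10$ vertices $x$, so $n=32$. The four initial sources send $3$ arcs each to the $x$'s, and the sources of levels $1,2,3$ send $2,3,4$ each: $12+4+6+8=30=3\cdot10$.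

## 5. Proof of Theorem 1

**Step: degrees.** We compute all degrees outside the hubs, to read off $X$ and to prepare minimality. Every vertex outside $H$ has in-degree exactly $k$:

- an initial source: from the $k$ hubs;
- $s_a^i$ with $i\ge1$: from the $k$ vertices of $L^i$;
- $y_1^i$: from $y_2^i$ and $k-1$ sources;
- $y_2^i$: from $y_1^i$, the $k-2$ $w$'s, and one source;
- $w^i_r$: from $k-3$ other $w$'s, $y_1^i$, $y_2^i$, and one source;
- $x_p$: from $k$ sources.

The out-degrees are: $k+1$ for all block vertices (Section 1); $k+1$ for $s^j_a$ with $j\ge1$; $(j+k-1)+k\ge k+1$ for $s^j_a$ with $2-k\le j\le0$; $k$ for each $x_p$; and $2k-2$ for each hub. Since $2k-2\ge k+1$ if $k\ge3$ and $2k-2=k$ if $k=2$, we get $X=\{x_1,\dots,x_m\}$ if $k\ge3$, and $|X|=m+2=4t+5$ if $k=2$.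

For the next three steps let $F\subseteq V$ with $|F|\le k-1$. We must show that $D-F$ is strong. Note $H\setminus F\ne\emptyset$. The plan is that everything is reached from the hubs, and everything reaches all the hubs.

**Claim 1.** Every vertex of $V\setminus(H\cup F)$ is reachable in $D-F$ from $H\setminus F$.

This is where the missing inner arcs could hurt. Go through the groups in the order: initial sources, $L^1$, $\{s_1^1,s_2^1\}$, $L^2$, $\{s_1^2,s_2^2\}$, and so on, and finally the $x$'s. Suppose all survivors of earlier groups are reached. Initial sources, the $s_a^i$, and the $x$'s have $k$ in-neighbors in $H$ or in earlier groups; one of them survives $F$, so they are reached.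

Now take $L=L^i$ and let $U$ be the set of unreached vertices of $L\setminus F$. Suppose $U\ne\emptyset$. An in-neighbor of $U$ outside $U$ lies in an earlier group or in $L\setminus U$. If it were not in $F$, it would be reached, and then so would a vertex of $U$. So all in-neighbors of $U$ outside $U$ lie in $F$. Write $N^-(U)$ for the set of these. We show $|N^-(U)|\ge k$, which contradicts $|F|\le k-1$. We drop the superscript $i$ on block vertices.

- If $y_1\notin U$: all missing inner arcs end in $y_1$, so each of the $k-|U|$ vertices of $L\setminus U$ has an arc to $U$; and the vertices of $U$ have $|U|$ distinct sources $s_2^{i-l}$ as in-neighbors. Together, $k$.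
- If $y_1\in U$ and $y_2\notin U$: $N^-(U)$ contains $y_2$ and the $k-1$ sources $s_1^{i-l}$.
- If $y_1,y_2\in U$: $N^-(U)$ contains the $k-1$ sources $s_1^{i-l}$ and the source $s_2^{i-l'}$ that feeds $y_2$.

So $U=\emptyset$, and Claim 1 follows group by group.

**Claim 2.** In $D-F$ every surviving source and every $h\in H\setminus F$ reaches some surviving $x$, hence all of $H\setminus F$.

This step shows that the flow out of the sources cannot be stopped. Let $R$ be the set reachable in $D-F$ from the given vertex, and suppose $R$ contains no $x$. Then $R$ contains a source: a hub has $2k-2\ge k$ initial sources as out-neighbors, and one survives. Choose $s=s_a^j\in R$ with $j$ maximal. It has at least $k+1$ out-neighbors. Each is an $x$ or lies in some $L^i$ with $i>j$, with at most one in each $L^i$. An out-neighbor $x$ must lie in $F$. For an out-neighbor $u\in L^i$: if $u\notin F$ then $u\in R$, and since $u\to s_1^i$, maximality of $j$ forces $s_1^i\in F$. So $F$ meets each of the sets $\{x\}$ and $L^i\cup\{s_1^i\}$ belonging to the out-neighbors of $s$. These sets are pairwise disjoint and there are at least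 $k+1$ of them, so $|F|\ge k+1$, a contradiction. Finally, a surviving $x$ sends arcs to all of $H$.

**Claim 3.** Every $u\in L^i\setminus F$ reaches a surviving source or hub in $D-F$.

This step lets us leave a block; here the arcs of type 4 are used. If $s_1^i$ or $s_2^i$ survives, this is clear. Otherwise $F$ contains both, so $k\ge3$ and at most $k-3$ further vertices lie in $F$. The $k-2$ pairs $\{w_r^i,h_r\}$ are disjoint, so one of them avoids $F$. Either $u=w_r^i$, or $u\to w_r^i$ is an arc, because missing inner arcs end in $y_1^i$. So $u$ reaches $h_r$.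

By Claims 2 and 3 every vertex of $D-F$ reaches all of $H\setminus F$ (for an $x$ it is immediate), and by Claim 1 every vertex outside $H$ is reached from some vertex of $H\setminus F$. So $D-F$ is strong, and $D_{k,t}$ is $k$-strong.

**Step: minimality.** We show that no arc $a$ can be removed. If the head of $a$ is not in $H$, that head has in-degree $k$, hence in-degree $k-1$ in $D-a$. If $a=x_ph$, then $x_p$ has out-degree $k-1$ in $D-a$. The only remaining arcs into $H$ are those of type 4. If $a=w_r^ih_r$, then in $D$ the set $L^i$ has exactly the out-neighbors $h_1,\dots,h_{k-2},s_1^i,s_2^i$, and $w_r^i$ is the only in-neighbor of $h_r$ in $L^i$. So in $D-a$ the set $L^i$ has only $k-1$ out-neighbors while other vertices remain, and deleting them destroys strong connectivity. In no case is $D-a$ $k$-strong.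

**Step: arithmetic.** We verify (1). We have
$$(k+1)\Big(\frac{n-k}{k+1}+k\Big)=n+k^2=k^2+6k-5+t(k^2+2k+4),\qquad(k+1)|X|=4t(k+1)+3k^2-3,$$
and the difference is $t(k^2-2k)-(2k^2-6k+2)$. For $t\ge2$ and $k\ge3$, $t\,k(k-2)\ge2k^2-4k>2k^2-6k+2$. For $k=3$, $t=1$ the difference is $3-2=1$, and division by $4$ gives $0.25$. Since $k(k-2)>0$, (1) tends to $\infty$ with $t$. This proves Theorem 1. $\blacksquare$

## 6. Tight sets and the arcs they certify

We turn to Theorem 2. Let $D$ be minimally $k$-strong, $k\ge2$, on $n$ vertices. Put $V^+=V\setminus X$ (out-degree greater than $k$), and let $V^-$ be the set of vertices of in-degree greater than $k$, now called hubs; let $q=|V^-|$. In $D_{k,t}$ with $k\ge3$ the hubs are exactly the vertices of $H$, since each $h\in H$ has in-degree at least $m>k$. For $P\subseteq V$ write $N(P)$ for the set of out-neighbors of $P$ outside $P$, and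
$$B_P=V\setminus(P\cup N(P)),$$
the set of vertices outside $P$ without in-neighbor in $P$. If $P$ and $B_P$ are both nonempty, then $|N(P)|\ge k$, since deleting $N(P)$ leaves no path from $P$ to $B_P$. If $Q\subseteq P$, then $B_Q\supseteq B_P$. Also $B_{P\cup Q}=B_P\cap B_Q$.

**Definition.** A set $P\ne\emptyset$ is tight if $|N(P)|=k$ and $B_P\neq\emptyset$; then $|P|+|B_P|=n-k$. A tight $P$ certifies the arc $vh$ if $v\in P$, $h\in N(P)$ and $N^-(h)\cap P=\{v\}$, where $N^-(h)$ is the set of in-neighbors of $h$.

A tight set certifies at most $k$ arcs, and they have distinct heads, since the head determines the tail. Example: in the cyclic digraph of Section 2 with $k=2$, $n=6$, the set $P=\{0,1\}$ has $N(P)=\{2,3\}$ and $B_P=\{4,5\}$, so it is tight. It certifies $1\to3$, but neither $0\to2$ nor $1\to2$, as both $0$ and $1$ send arcs to $2$. In $D_{k,t}$ the block $L^i$ is tight and certifies $w_r^ih_r$ for $r\le k-2$; also $\{x_p\}$ is tight and certifies all arcs $x_ph$.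

The tool for combining tight sets is an inequality at each vertex: for all $P,Q\subseteq V$ and $u\in V$,
$$[u\in N(P\cap Q)]+[u\in N(P\cup Q)]\le[u\in N(P)]+[u\in N(Q)].\tag{2}$$
Here $[\cdot]$ is $1$ or $0$ according to truth. If $u\in N(P\cap Q)$, then $u$ misses $P$ or $Q$ and has in-neighbors in both, so $u\in N(P)\cup N(Q)$. If $u\in N(P\cup Q)$, then $u$ misses both sets and has an in-neighbor in one of them, so again $u\in N(P)\cup N(Q)$. If both hold, $u\notin P\cup Q$ has an in-neighbor in $P\cap Q$, so $u\in N(P)\cap N(Q)$.

**Lemma 1.** Every arc $vh$ with $h\in V^-$ is certified by a tight set.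

*Proof.* This converts minimality into tight sets. Since $D-vh$ is not $k$-strong, there is $F$ with $|F|<k$ such that $D-vh-F$ is not strong. As $D-F$ is strong, $v,h\notin F$, and $v$ does not reach $h$ in $D-vh-F$ (otherwise the arc $vh$ could be bypassed everywhere). Let $P$ be the set reachable from $v$ in $D-vh-F$. Every arc of $D$ leaving $P$ is $vh$ or ends in $F$, so $N(P)\subseteq F\cup\{h\}$; also $h\in N(P)$ and $N^-(h)\cap P=\{v\}$. If $B_P=\emptyset$, then $N^-(h)\subseteq\{v\}\cup(N(P)\setminus\{h\})$ has size at most $1+(k-1)=k$, contradicting $h\in V^-$. So $B_P\ne\emptyset$, hence $|N(P)|\ge k$, and $|N(P)|\le|F|+1\le k$. $\square$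

**Lemma 2.** Let $h\in V^-$, and let the distinct arcs $vh\neq v'h$ be certified by tight sets $P,P'$. Then $P\cap P'=\emptyset$ and $|P|+|P'|\le n-k$. (The proof uses only that $D$ is $k$-strong and $d^-(h)>k$.)

*Proof.* The point is that arcs into one hub compete for space. Since $N^-(h)\cap P=\{v\}$ and $N^-(h)\cap P'=\{v'\}$ with $v\ne v'$, the vertex $h$ has no in-neighbor in $P\cap P'$. Suppose $P\cap P'\ne\emptyset$. Then $h\notin N(P\cap P')$, while $h\in N(P)\cap N(P')\cap N(P\cup P')$. At $u=h$, (2) reads $0+1\le2$, which is strict. Summing (2) over all $u$,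
$$|N(P\cap P')|+|N(P\cup P')|\le2k-1.$$
Since $B_{P\cap P'}\supseteq B_P\ne\emptyset$, we have $|N(P\cap P')|\ge k$, so $|N(P\cup P')|\le k-1$, which forces $B_{P\cup P'}=\emptyset$. Then $N^-(h)\subseteq\{v,v'\}\cup(N(P\cup P')\setminus\{h\})$ has size at most $2+(k-2)=k$, a contradiction. So $P\cap P'=\emptyset$. Put $R=V\setminus(P\cup P')\ni h$. Then $N^-(h)\subseteq\{v,v'\}\cup(R\setminus\{h\})$, so $k+1\le|R|+1$, and $|P|+|P'|=n-|R|\le n-k$. $\square$

## 7. A forest of arcs into hubs, and where degree counting stops

Let $\mathcal Q$ be the bipartite graph on the disjoint union of $V^+$ (tails) and $V^-$ (heads) whose edges are the arcs from $V^+$ to $V^-$. A vertex in $V^+\cap V^-$ appears twice, once as a tail and once as a head. In $D_{k,t}$ with $k\ge3$ the edges are the arcs $w_r^ih_r$, forming $k-2$ disjoint stars with centers the heads $h_1,\dots,h_{k-2}$; all else is isolated.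

**Lemma 3** (essentially due to Mader). $\mathcal Q$ is a forest.

*Proof.* The idea is to apply Lemma 2 at the heads and, after reversal, also at the tails. For an edge $e=vh$ choose a tight $P_e$ certifying it and put $C_e=B_{P_e}\cup\{h\}$, so that
$$|P_e|+|C_e|=n-k+1.$$
We claim that in the reversed digraph $D^r$, which is $k$-strong, $C_e$ is tight and certifies the arc $hv$. Let $N^-(C_e)$ be the set of vertices outside $C_e$ with an arc of $D$ into $C_e$. No vertex of $P_e$ has an arc into $B_{P_e}$, and only $v$ in $P_e$ has an arc to $h$. So
$$N^-(C_e)\subseteq(N(P_e)\setminus\{h\})\cup\{v\},$$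
a set of size $k$. The vertices of $P_e\setminus\{v\}$ lie outside $C_e\cup N^-(C_e)$. There is such a vertex: $d^+(v)>k=|N(P_e)|$, so $v$ has an out-neighbor inside $P_e$. As $D^r$ is $k$-strong, $|N^-(C_e)|\ge k$, so equality holds throughout and $v\in N^-(C_e)$. Finally the out-neighbors of $v$ in $C_e$ are just $h$. This is the claim.

In $D^r$ the vertex $v$ has in-degree $d^+(v)>k$. So Lemma 2, applied to $D^r$, gives $|C_e|+|C_{e'}|\le n-k$ for distinct edges $e,e'$ with a common tail. Lemma 2 in $D$ gives $|P_e|+|P_{e'}|\le n-k$ for distinct edges with a common head.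

Suppose $\mathcal Q$ has a cycle, with $2r$ edges, $r\ge2$. It passes through $r$ heads and $r$ tails, and at each of them two of its edges meet. Pairing edges at heads for the $P_e$, and at tails for the $C_e$,
$$2r(n-k+1)=\sum_e(|P_e|+|C_e|)\le r(n-k)+r(n-k),$$
a contradiction. $\square$

Let $Z$ be the set of vertices of $V^+$ with no arc to $V^-$, and $z=|Z|$. Write $e(S,T)$ for the number of arcs from $S$ to $T$.

**Lemma 4.** If $c$ is the number of components of $\mathcal Q$, then $c+(k-1)q\le e(X,V^-)$. Consequently $z+(k-1)q\le k|X|$, and $|X|\ge k$.

*Proof.* Here we balance the surplus of out-degrees against the surplus of in-degrees. Since $\sum d^+=\sum d^-$ and all degrees are at least $k$,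
$$|V^+|\le\sum_{v\in V^+}(d^+(v)-k)=\sum_{h\in V^-}(d^-(h)-k)=e(V^+,V^-)+e(X,V^-)-kq.\tag{3}$$
By Lemma 3, $e(V^+,V^-)=|V^+|+q-c$, and the first claim follows. Vertices of $Z$ are isolated tails in $\mathcal Q$, so $c\ge z$; and $e(X,V^-)\le k|X|$. This gives the second claim. For the third: if $V^+=\emptyset$, then $|X|=n>k$. Otherwise $c\ge1$, and $1+(k-1)q\le e(X,V^-)\le q|X|$. This excludes $q=0$ and gives $|X|>k-1$. $\square$

It is natural to hope that (3) and the forest bound already give a linear bound on $|V^+|$. Look at the proof: substituting $e(V^+,V^-)=|V^+|+q-c$ into (3), the term $|V^+|$ appears on both sides with coefficient $1$ and cancels. We learn about $z$ and $q$, but nothing about $|V^+|$. To go further we need a second bound on the number of arcs into hubs, one that does not grow with $|V^+|$. It will come from organizing the certificates into a tree-like family and counting the leaves.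

## 8. Uncrossing the certificates

**Lemma 5.** Let $P,Q$ be tight with $P\cap Q\ne\emptyset\ne B_P\cap B_Q$. Then $P\cap Q$ and $P\cup Q$ are tight, and every arc certified by $P$ or $Q$ is certified by $P\cap Q$ or $P\cup Q$.

*Proof.* This lets us replace crossing certificates. Since $B_{P\cup Q}=B_P\cap B_Q\ne\emptyset$ and $B_{P\cap Q}\supseteq B_P\neq\emptyset$, both $|N(P\cap Q)|$ and $|N(P\cup Q)|$ are at least $k$. Summing (2), their sum is at most $2k$. So both equal $k$, and (2) is an equality for every $u$. Let $P$ certify $vh$ (the case of $Q$ is symmetric). If $h\in N(P\cap Q)$, then its in-neighbors in $P\cap Q\subseteq P$ can only be $v$, so $P\cap Q$ certifies $vh$. If $h\notin N(P\cap Q)$, equality in (2) at $h$ reads $[h\in N(P\cup Q)]=1+[h\in N(Q)]$, so $h\in N(P\cup Q)$ and $h\notin N(Q)$. Then $h\notin P\cup Q$, and $h$ has no in-neighbor in $Q$. So $N^-(h)\cap(P\cup Q)=\{v\}$ and $P\cup Q$ certifies $vh$. $\square$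

**Step: disposing of easy cases.** The large-scale argument needs hubs and many vertices. If $V^-=\emptyset$, all in-degrees equal $k$, hence all out-degrees equal $k$, so $|X|=n$ and Theorem 2 holds. If $n\le18k$, Theorem 2 follows from $|X|\ge k$: for $k\ge3$,
$$k\cdot\frac{k^2+2k+2}2+k(k+1)^2\ge24.5\,k\ge n,$$
and for $k=2$, $n\le36\le3|X|+30$. From now on $V^-\neq\emptyset$ and $n>18k$.

**Step: choosing the family.** Let $E$ be the set of all arcs with head in $V^-$. By Lemma 1 there are families of tight sets certifying all of $E$ (each arc of $E$ by some member). Choose such a family $\mathcal P$ with $|\mathcal P|$ minimum and, subject to this, $\sum_{P\in\mathcal P}|P|^2$ maximum. If $P,Q\in\mathcal P$ intersect, are not nested, and $B_P\cap B_Q\neq\emptyset$, replace them by $P\cap Q$ and $P\cup Q$. By Lemma 5 all of $E$ is still certified, and the family has not grown. The sizes satisfy $|P\cap Q|+|P\cup Q|=|P|+|Q|$ and are further apart than $|P|,|Q|$, so the sum of squares has strictly increased, unless one of the new sets was already present, in which case $|\mathcal P|$ has dropped. Either way the choice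 is contradicted. Hence
$$\text{any two members of }\mathcal P\text{ are nested, or disjoint, or satisfy }B_P\cap B_Q=\emptyset.\tag{4}$$

**Definition.** A tight set $P$ is small if $|B_P|>n/2$. Let $\mathcal S$ be the set of small members of $\mathcal P$. An arc of $E$ is good if a member of $\mathcal S$ certifies it, and bad otherwise; $\beta$ is the number of bad arcs. The leaves are the inclusion-minimal members of $\mathcal S$; $\lambda$ is their number.

Recall that a family of sets is laminar if any two members are nested or disjoint, such as $\{1\},\{2\},\{1,2\},\{3\}$. If $P,Q\in\mathcal S$, then $B_P$ and $B_Q$ each contain more than half of the vertices, so they meet, and (4) says that $\mathcal S$ is laminar. In particular the leaves are pairwise disjoint. As an example of smallness, in $D_{k,t}$ we have $|B_{L^i}|=n-2k>n/2$, because $n\ge k^2+8k-1>4k$.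

## 9. Few bad arcs

**Lemma 6.** $\beta\le q+k(k+1)$.

*Proof.* We show that almost every hub has at most one bad arc. A bad arc is certified by some non-small $P\in\mathcal P$, for which $|P|=n-k-|B_P|\ge\frac n2-k$. Bad arcs with a common head have disjoint certificates by Lemma 2; three of them would give $3(\frac n2-k)\le n$, i.e. $n\le6k$. So each hub has at most two bad arcs. If it has two, with certificates $P,P'$, then $|P|+|P'|\le n-k$ shows that each has size at most $n-k-(\frac n2-k)=\frac n2$, so both lie in
$$\mathcal B=\Big\{P\in\mathcal P:\ \frac n2-k\le|P|\le\frac n2\Big\}.$$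

Next we bound $|\mathcal B|$. Let $P,Q\in\mathcal B$ be non-nested. Then $|P\cap Q|\le2k$. Indeed, if they intersect, (4) gives $B_P\cap B_Q=\emptyset$, so $B_Q\subseteq P\cup N(P)$ and
$$|B_Q\cap P|\ge|B_Q|-k=n-2k-|Q|\ge\frac n2-2k.$$
Since $P\cap Q$ and $B_Q\cap P$ are disjoint subsets of $P$, $|P\cap Q|\le|P|-(\frac n2-2k)\le2k$. Three pairwise non-nested members of $\mathcal B$ would therefore give $n\ge3(\frac n2-k)-3\cdot2k$, i.e. $n\le18k$, a contradiction. So antichains in $\mathcal B$ (ordered by inclusion) have at most two members. Dilworth's theorem says that a finite partially ordered set whose antichains have at most two elements is a union of at most two chains. A chain in $\mathcal B$ has at most $k+1$ members, because their sizes are distinct integers in $[\frac n2-k,\frac n2]$. Hence $|\mathcal B|\le2(k+1)$, and the members of $\mathcal B$ certify at most $2k(k+1)$ arcs. Each hub with two bad arcs uses two of these, so there are at most $k(k+1)$ such hubs, and $\beta\le q+k(k+1)$. $\square$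

## 10. Counting good arcs by leaves

**Lemma 7.** The number of good arcs is at most $k\lambda+q$.

*Proof.* This is the bound on arcs into hubs that does not involve $|V^+|$. If $\mathcal S$ is empty there is nothing to prove. Assign each good arc to one member of $\mathcal S$ certifying it. For $P\in\mathcal S$ let $f(P)$ be the number of arcs assigned to members of $\mathcal S$ contained in $P$ (including $P$ itself), let $G(P)$ be the set of heads of these arcs, and let $\lambda(P)$ be the number of leaves contained in $P$. We prove by induction along inclusion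
$$f(P)-|G(P)|\le k(\lambda(P)-1).\tag{5}$$

If $P$ is a leaf, its arcs have distinct heads, so $f(P)=|G(P)|$ and (5) holds with both sides $0$.

Otherwise let $U_1,\dots,U_b$ be the maximal members of $\mathcal S$ properly contained in $P$. They are pairwise disjoint, and every member of $\mathcal S$ properly contained in $P$ lies in exactly one of them. The arcs assigned to $P$ itself have distinct heads. None of these heads lies in any $G(U_i)$: otherwise two distinct arcs with the same head would have certificates $P$ and $Q\subseteq U_i\subset P$, which are not disjoint, against Lemma 2. So the arcs assigned to $P$ itself contribute equally to $f(P)$ and $|G(P)|$, and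
$$f(P)-|G(P)|=\sum_i\big(f(U_i)-|G(U_i)|\big)+\sum_h(m_h-1)^+,\qquad m_h=|\{i:h\in G(U_i)\}|,$$
where $x^+=\max(x,0)$ and the last sum is $\sum_i|G(U_i)|-|\bigcup_iG(U_i)|$.

We now bound the last sum. Let $U=\bigcup_iU_i$ and $c_h=|\{i:h\in N(U_i)\}|$. A head in $G(U_i)$ lies in $N(Q)$ for some $Q\subseteq U_i$, so $G(U_i)\subseteq U_i\cup N(U_i)$. If $h\notin U$, then $m_h\le c_h$, and $c_h\geq 1$ exactly when $h\in N(U)$; so $(m_h-1)^+\le c_h-[h\in N(U)]$. If $h\in U$, then $h$ lies in exactly one $U_i$, so $m_h\le c_h+1$ and $(m_h-1)^+\le c_h$, while $h\notin N(U)$. Summing over $h$,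
$$\sum_h(m_h-1)^+\le\sum_i|N(U_i)|-|N(U)|=kb-|N(U)|.\tag{6}$$
As $U\neq\emptyset$ and $B_U\supseteq B_P\ne\emptyset$, $|N(U)|\ge k$, so (6) is at most $k(b-1)$. By induction and $\lambda(P)=\sum_i\lambda(U_i)$,
$$f(P)-|G(P)|\le\sum_ik(\lambda(U_i)-1)+k(b-1)=k(\lambda(P)-1),$$
which is (5).

Finally let $U_1,\dots,U_b$ be the maximal members of $\mathcal S$. The number of good arcs is $\sum_if(U_i)$, and
$$\sum_if(U_i)=\Big|\bigcup_iG(U_i)\Big|+\sum_i\big(f(U_i)-|G(U_i)|\big)+\sum_h(m_h-1)^+.$$
The derivation of (6) applies to these $U_i$ as well; now we bound (6) only by $kb$. As the union of the $G(U_i)$ has at most $q$ elements, the number of good arcs is at most $q+\sum_ik(\lambda(U_i)-1)+kb=k\lambda+q$. $\square$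

By (3), since $e(V^+,V^-)+e(X,V^-)=|E|$, and by Lemma 7,
$$|V^+|\le|E|-kq\le k\lambda+q+\beta-kq.\tag{7}$$
The term $|V^+|$ no longer cancels. What is left is to bound $\lambda$ in terms of $|X|$.

## 11. What a leaf must contain, and the bound for $k\ge3$

One would like every leaf to contain a vertex of $X$, which would give $\lambda\le|X|$. In the form "every small tight set that certifies an arc into a hub meets $X$" this is false for $k\ge3$: the block $L^i$ of $D_{k,t}$ is small, tight, certifies the arcs $w_r^ih_r$, and contains no vertex of $X$. But it contains exactly two vertices of $Z$, namely $y^i_1$ and $y^i_2$. The next lemma says that this pair is no accident.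

**Lemma 8.** $\lambda\le|X|+\beta+z/2$.

*Proof.* For each leaf $P$ let $L\subseteq P$ be an inclusion-minimal tight set. Leaves are disjoint, so it suffices to show that $L$ contains a vertex of $X$, or the tail of a bad arc, or two vertices of $Z$: the leaves of these three kinds number at most $|X|$, $\beta$ and $z/2$.

Assume the first two do not hold. Then every $w\in L$ is in $V^+$, and all arcs from $w$ to hubs are good. Let $H_w$ be the set of hubs that are out-neighbors of $w$. For $h\in H_w$ let $Q\in\mathcal S$ certify $wh$. Since $|B_L|\ge|B_P|>n/2$ and $|B_Q|>n/2$, the sets $B_L$ and $B_Q$ meet; also $w\in L\cap Q$. By Lemma 5, $L\cap Q$ is tight, and minimality of $L$ gives $L\subseteq Q$. As $h\in N(Q)$, we have $h\notin L$, so $h\in N(L)$, and $N^-(h)\cap L\subseteq N^-(h)\cap Q=\{w\}$. So the sets $H_w$ $(w\in L)$ are pairwise disjoint subsets of $N(L)$, and $w$ has no arc to $H_{w'}$ for $w'\neq w$ in $L$.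

Now count the out-neighbors of an arbitrary $w\in L$:
$$N^+(w)\subseteq(L\setminus\{w\})\cup\Big(N(L)\setminus\bigcup_{w'\in L\setminus\{w\}}H_{w'}\Big).$$
Since $d^+(w)\ge k+1$,
$$k+1\le|L|-1+k-\sum_{w'\in L\setminus\{w\}}|H_{w'}|,\qquad\text{i.e.}\qquad\sum_{w'\in L\setminus\{w\}}|H_{w'}|\le|L|-2.$$
The left side has $|L|-1$ terms, and it is nonnegative, so $|L|\ge2$ and some $w'\in L\setminus\{w\}$ has $H_{w'}=\emptyset$, that is, $w'\in Z$. Apply this first to an arbitrary $w$, then to the vertex $w'\in Z$ just found. The second application yields another vertex of $Z$ in $L$, different from $w'$. $\square$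

**Proof of Theorem 2(a).** Let $k\ge3$. We insert Lemma 8, then Lemma 6, then Lemma 4 into (7):
$$|V^+|\le k|X|+\frac k2z+(k+1)\beta-(k-1)q\le k|X|+\frac k2z+2q+k(k+1)^2,$$
because $(k+1)\big(q+k(k+1)\big)-(k-1)q=2q+k(k+1)^2$. Since $k\ge3$, $2\le\frac k2(k-1)$, so
$$\frac k2z+2q\le\frac k2\big(z+(k-1)q\big)\le\frac{k^2}2|X|$$
by Lemma 4. Hence $n=|X|+|V^+|\le\big(1+k+\frac{k^2}2\big)|X|+k(k+1)^2$. $\blacksquare$

## 12. For $k=2$ every leaf contains a vertex of out-degree $2$

For $k=2$ the inequality $2\le\frac k2(k-1)$ used above fails. But now the hoped-for statement about leaves is true.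

**Lemma 9.** Let $k=2$ and let $P$ be a tight set with $|B_P|\ge3$ certifying an arc $vh$ with $h\in V^-$. Then $P\cap X\neq\emptyset$.

*Proof.* Suppose $P\subseteq V^+$.

**Step: an inequality.** We count the arcs with tail in $P$. Let $a=|P|$, $a^-=|P\cap V^-|$, $\tau=|N(P)\cap V^-|\ge1$ (as $h$ is counted), and let $i$ be the number of arcs from $V\setminus P$ to $P\setminus V^-$. Let $\mathcal Q'$ be the subgraph of $\mathcal Q$ induced by the tails in $P$ and the heads in $(P\cup N(P))\cap V^-$, and let $c'\ge1$ be its number of components. By Lemma 3 it is a forest, so it has $a+a^-+\tau-c'$ edges; these are the arcs from $P$ to hubs. Non-hubs have in-degree $2$. So $2(a-a^-)-i$ arcs go from $P$ to non-hubs in $P$, and at most $2(2-\tau)$ go to the $2-\tau$ non-hubs in $N(P)$. Every vertex of $P$ has out-degree at least $3$, so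
$$3a\le(a+a^-+\tau-c')+\big(2(a-a^-)-i\big)+2(2-\tau),\qquad\text{i.e.}\qquad a^-+\tau+i+c'\le4.\tag{8}$$

**Step: $\mathcal Q'$ is connected and $h$ is the only hub in $N(P)$.** We make (8) tight. Since $d^+(v)\ge3$ and $|N(P)|=2$, $v$ has an out-neighbor in $P$, so $a\ge2$. At least two vertices of $P$ have in-neighbors outside $P$; otherwise deleting at most one vertex makes the rest of $P$ (which is nonempty) unreachable from $B_P$, against $2$-strength. Those of them that are non-hubs contribute to $i$, so $i\ge2-a^-$. If $a^-\ge3$, the left side of (8) is at least $3+1+0+1=5$, impossible. So $a^-\le2$, and from $a^-+i\ge2$ and (8) we get $\tau+c'\le2$, hence $\tau=c'=1$. So $h$ is the only hub in $N(P)$, the only neighbor of the head $h$ in $\mathcal Q'$ is $v$, and $\mathcal Q'$ is connected.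

**Step: $a^-=0$ and $a^-=1$ are impossible.** We use connectedness. If $a^-=0$, the only head in $\mathcal Q'$ is $h$, so $\mathcal Q'$ has the single edge $vh$, and connectedness forces $a=1$, a contradiction. If $a^-=1$, say $P\cap V^-=\{g\}$, the heads are $g$ and $h$. There are no loops, so the tail $g$ is not adjacent to the head $g$; being not isolated, it is adjacent to $h$, so $v=g$. Then tail $g$ and head $h$ form a component that does not contain the head $g$, a contradiction.

So far we have shown that a tight set contained in $V^+$, with $|B|\ge3$, that certifies an arc with head in $V^-$, contains exactly two hubs.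

**Step: $a^-=2$ is impossible.** We uncross $P$ with certificates of arcs inside $P$. Let $P\cap V^-=\{g_1,g_2\}$. Now $\mathcal Q'$ is a tree on $a+3$ vertices with $a+2$ edges. One of them is $vh$, so $a+1\ge3$ arcs go from $P$ to $\{g_1,g_2\}$, and one of these two hubs, say $g_1$, has in-neighbors $w\ne w'$ in $P$. By Lemma 1 let $A,A'$ be tight sets certifying $wg_1$ and $w'g_1$. By Lemma 2, $A\cap A'=\emptyset$.

Suppose $B_P\cap B_A\ne\emptyset$. Since $w\in P\cap A$, Lemma 5 says that $wg_1$ is certified by $P\cap A$ or $P\cup A$, and it is not $P\cup A$, which contains $g_1$. So $P\cap A$ is a tight subset of $V^+$ with $|B_{P\cap A}|\ge|B_P|\ge3$ certifying an arc with head in $V^-$. By the previous steps it contains exactly two hubs. But $g_1\in N(A)$, so $g_1\notin A$, and at most $g_2$ is left, a contradiction. Hence $B_P\cap B_A=\emptyset$, and in the same way $B_P\cap B_{A'}=\emptyset$. Since $A\cap A'=\emptyset$,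
$$B_P\subseteq(A\cup N(A))\cap(A'\cup N(A'))\subseteq N(A)\cup N(A').$$
As $g_1\in N(A)\cap N(A')$, the right side has at most $3$ elements, and $g_1\in P$ is not in $B_P$. So $|B_P|\le2$, a contradiction. $\square$

**Proof of Theorem 2(b).** The cases $n\le36$ and $V^-=\emptyset$ were treated in Section 8. Let $n>36$ and $V^-\ne\emptyset$. Since $|\mathcal P|$ is minimum, no member is superfluous, so each leaf $P$ certifies an arc of $E$. Moreover $|B_P|>n/2\ge3$. By Lemma 9 each leaf contains a vertex of $X$. Leaves are disjoint, so $\lambda\le|X|$. With $k=2$, (7) and Lemma 6 give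
$$|V^+|\le2|X|+q+(q+6)-2q=2|X|+6,$$
so $n=|X|+|V^+|\le3|X|+6$. $\blacksquare$

**Proof of the Corollary.** The lower bounds are Theorem 2 after division by $n$: $\rho_k\ge\frac2{k^2+2k+2}$ for $k\ge3$, and $\rho_2\ge\frac13$. For the upper bounds take $D_{k,t}$ and let $t\to\infty$: for $k\ge3$ the ratio $|X|/n$ tends to $\frac4{k^2+2k+4}$, and for $k=2$ we have $n=12t+7$, $|X|=4t+5$, with ratio tending to $\frac13$. Finally $\frac4{k^2+2k+4}<\frac1{k+1}$ is equivalent to $4(k+1)<k^2+2k+4$, i.e. to $k>2$. For $k\ge3$ the upper and lower bounds differ by the factor $\frac{2(k^2+2k+2)}{k^2+2k+4}<2$. $\blacksquare$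

The family $D_{2,t}$ does not contradict the conjecture at $k=2$: it has $|X|=4t+5$, while the conjectured bound is $\frac{n+4}3=4t+\frac{11}3$. This matches Theorem 2(b), which allows a failure at $k=2$ only by a bounded amount.
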